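# Bipartite graphs with large additive coloring number

## Labels up to $K$ never suffice for bipartite graphs

All graphs are simple, finite and undirected, $N(v)$ is the open neighborhood of $v$, and $[K]=\{1,\dots,K\}$.

**Theorem 1.** For every integer $K\ge 1$ there is a connected bipartite graph $G_K$ with at least one edge (so $\chi(G_K)=2$) such that every labeling $\ell:V(G_K)\to[K]$ has an edge $uv$ with $\sum_{a\in N(u)}\ell(a)=\sum_{a\in N(v)}\ell(a)$. In the notation below, $\chi_\Sigma(G_K)>K$.

Let us unpack this.

**Definition (additive coloring).** Let $\ell$ be a labeling of the vertices of $G$ by real numbers. The *sum at $v$* is $s(v)=\sum_{a\in N(v)}\ell(a)$. The label of $v$ itself does not enter, because $v\notin N(v)$. An *additive coloring* of $G$ is a labeling $\ell:V(G)\to\mathbb Z_{>0}$ with $s(u)\ne s(v)$ for every edge $uv$. The *additive coloring number* $\chi_\Sigma(G)$ is the least $k$ such that $G$ has an additive coloring with labels in $[k]$. For $S\subseteq\mathbb R$, an *$S$-additive coloring* is a labeling $\ell:V(G)\to S$ with $s(u)\ne s(v)$ for every edge $uv$.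

An additive coloring need not be a proper coloring. What must be proper is the function $s$ that it produces. Every graph has an additive coloring, so $\chi_\Sigma(G)$ is a finite number; we prove this below, in the case of infinite $S$ of Theorem 3.

The number $\chi_\Sigma$ is compared with the ordinary chromatic number $\chi$ in the following conjecture, which we take from the paper "Additive List Coloring Of Planar Graphs With Given Girth" (https://works.bepress.com/sogol-jahanbekam/5/download/).

**Conjecture (Czerwiński, Grytczuk, Żelazny).** For every graph $G$, $\chi_\Sigma(G)\le\chi(G)$.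

Theorem 1 with $K=2$ gives $\chi(G_2)=2<3\le\chi_\Sigma(G_2)$, so the conjecture is false, already for bipartite graphs. Letting $K$ grow, we see that $\chi_\Sigma$ is not bounded by any function of $\chi$. The same happens at every chromatic number from $2$ on.

**Theorem 2.** For all integers $k\ge 2$ and $K\ge1$ there is a connected graph $G$ with $\chi(G)=k$ and $\chi_\Sigma(G)>K$.

If $\chi(G)=1$ there are no edges, the constant labeling $1$ is an additive coloring, and $\chi_\Sigma(G)=1$. So $\chi_\Sigma$ is bounded on the graphs of chromatic number $k$ only for $k=1$.

## Paths, cycles and complete graphs by hand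

*A single edge.* In $K_2$ with vertices $u,v$ we have $s(u)=\ell(v)$ and $s(v)=\ell(u)$. Labels $1,2$ work and a constant labeling does not, so $\chi_\Sigma(K_2)=2=\chi(K_2)$.

*Path on three vertices.* The all-ones labeling has sums $1,2,1$. So $\chi_\Sigma=1$ while $\chi=2$. In general the all-ones labeling gives $s(v)=\deg v$, and it succeeds exactly when adjacent vertices have different degrees.

*Four-cycle $abcd$.* Here $s(a)=s(c)=\ell(b)+\ell(d)$ and $s(b)=s(d)=\ell(a)+\ell(c)$. All ones fails. Labels $1,1,2,1$ on $a,b,c,d$ give sums $2,3,2,3$, so $\chi_\Sigma=2$.

*Complete graph $K_k$.* If $T$ is the total of all labels, then $s(v)=T-\ell(v)$. So the labels must be pairwise distinct, and $\chi_\Sigma(K_k)=k=\chi(K_k)$.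

*Path $v_1v_2v_3v_4$.* The sums are $\ell(v_2),\ \ell(v_1)+\ell(v_3),\ \ell(v_2)+\ell(v_4),\ \ell(v_3)$. All ones fails on the middle edge. Labels $2,1,1,1$ give sums $1,3,2,1$, so $\chi_\Sigma=2$.

Nothing here contradicts the conjecture.

## One label on each side: which label sets always work

The first thing to try for a bipartite graph with parts $X,Y$ is to use the $2$-coloring itself: put one label $\alpha$ on all of $X$ and another label $\beta$ on all of $Y$. For an edge $xy$ with $x\in X$, $y\in Y$,
$$s(x)=\beta\deg x,\qquad s(y)=\alpha\deg y .$$
With $\{\alpha,\beta\}=\{1,2\}$ this fails as soon as degrees conspire. The path $v_1v_2v_3v_4$ is already an example. Let $X=\{v_1,v_3\}$, $Y=\{v_2,v_4\}$.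

- With $\alpha=1,\beta=2$, the edge $v_3v_4$ has $s(v_3)=4$ and $s(v_4)=1$, the edge $v_2v_3$ has $s(v_2)=2\ne4$, but the edge $v_1v_2$ has $s(v_1)=2\cdot1=2=1\cdot 2=s(v_2)$.
- With $\alpha=2,\beta=1$, the edge $v_3v_4$ has $s(v_3)=1\cdot 2=2=2\cdot1=s(v_4)$.

The path does have an additive coloring with labels $1,2$, as we saw, but this recipe does not find it. The recipe breaks precisely when $\alpha/\beta$ equals the ratio of two degrees, which is a positive rational. If $\alpha/\beta$ cannot be a positive rational, it always works. This leads to the following two statements.

**Theorem 3.** Let $\emptyset\ne S\subseteq\mathbb R$. Every finite bipartite graph has an $S$-additive coloring if and only if $S$ is infinite, or $S$ contains distinct $s,s'$ that are not positive rational multiples of each other.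

**Proposition 4.** If $s_1,\dots,s_k\in\mathbb R$ are linearly independent over $\mathbb Q$, then every $k$-colorable graph has an $\{s_1,\dots,s_k\}$-additive coloring.

For instance, $\{1,\sqrt2\}$, $\{-1,1\}$ and $\{0,1\}$ each contain a pair that are not positive rational multiples of each other, so each works for all bipartite graphs. By contrast $\{1,2\}$ and $\{\sqrt2,3\sqrt2\}$ fail for some bipartite graph. Proposition 4 says that the conjecture becomes true for $k$ generic real labels; it fails for integers because integers are commensurable. The proof of Theorem 1 must therefore exploit commensurability.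

*Proof of Proposition 4.* Let $V_1,\dots,V_k$ be the classes of a proper coloring, and label every vertex of $V_i$ with $s_i$. Let $uv$ be an edge with $u\in V_i$, $v\in V_j$, so $i\ne j$. We have
$$s(u)=\sum_h|N(u)\cap V_h|\,s_h,\qquad s(v)=\sum_h|N(v)\cap V_h|\,s_h .$$
The coefficient of $s_i$ in $s(u)$ is $0$, since $u\in V_i$ has no neighbor in its own class. The coefficient of $s_i$ in $s(v)$ is at least $1$, since $u\in N(v)\cap V_i$. So $s(v)-s(u)$ is a rational combination of the $s_h$ with a nonzero coefficient, and linear independence gives $s(u)\ne s(v)$. $\blacksquare$

*Proof of the "if" part of Theorem 3.* Suppose first that $S$ contains distinct $s,s'$ that are not positive rational multiples of each other. Label $X$ with $s$ and $Y$ with $s'$. For an edge $xy$ the sums are $s'\deg x$ and $s\deg y$, with both degrees at least $1$. Equality would give $s=\frac{\deg x}{\deg y}\,s'$, a positive rational multiple, a contradiction.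

Now suppose that $S$ is infinite. Here $G$ can be any graph. Consider the real polynomial in variables $X_a$, $a\in V(G)$,
$$P=\prod_{uv\in E(G)}\Big(\sum_{a\in N(u)}X_a-\sum_{a\in N(v)}X_a\Big).$$
In the factor of the edge $uv$, the variable $X_v$ has coefficient $1$, because $v\in N(u)$ and $v\notin N(v)$. So each factor is a nonzero polynomial, and $P\ne0$. A nonzero real polynomial does not vanish identically on $S^V$ when $S$ is infinite. Recall the induction on the number of variables: write the polynomial in powers of the last variable, choose by induction a point for the other variables, with coordinates in $S$, where some coefficient is nonzero, and note that the resulting nonzero one-variable polynomial has finitely many roots, so some element of $S$ is not a root. A point of $S^V$ with $P\ne0$ is an $S$-additive coloring. Taking $S=\mathbb Z_{>0}$ shows that $\chi_\Sigma(G)$ is finite for every $G$. $\blacksquare$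

The "only if" part will follow from Theorem 1.

## A single-block gadget, and the two ways to evade it

We want a bipartite graph in which every labeling from $[K]$ produces an edge with equal sums. If a vertex is joined to vertices that all carry the same label $c$, the number of such neighbors can be used to shift its sum by multiples of $c$. Uniformly labeled sets are available by pigeonhole: in a set $W$ of $K(m-1)+1$ vertices, some $m$ have the same label. We do not know which $m$, so we attach a separate gadget to every $m$-subset. All the work is then inside a gadget attached to uniform sets.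

Here is the simplest gadget. Take a finite set $D$ of nonnegative integers with maximum $m$, and ordered sets $M,M'$ of $m$ vertices labeled constantly $c$ and $c'$. Take vertices $x_p$ $(p\in D)$ and $y_q$ $(q\in D)$, join every $x_p$ to every $y_q$, join $x_p$ to the first $p$ elements of $M$, and join $y_q$ to the first $q$ elements of $M'$. With $A=\sum_q\ell(y_q)$ and $B=\sum_p\ell(x_p)$,
$$s(x_p)=A+cp,\qquad s(y_q)=B+c'q .$$
So the edge $x_py_q$ has equal sums exactly when
$$c'q-cp=A-B .$$
We would like such $p,q\in D$ to exist whatever the labels are. There are two obstructions.

*Congruence.* Let $K=2$ and $c=c'=2$. Label all $y_q$ with $2$, one $x_p$ with $1$, and the other $x_p$ with $2$. Then $A$ is even and $B$ is odd, so every $s(x_p)$ is even and every $s(y_q)$ is odd. No edge $x_py_q$ has equal sums, whatever $D$ is.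

*Size.* Let $D=\{0,1,\dots,m\}$, the obvious choice. Label all $x_p$ with $1$, all $y_q$ with $2$, and take $c=c'=1$. Then $A=2(m+1)$ and $B=m+1$, so $s(x_p)\ge 2m+2$ while $s(y_q)\le 2m+1$. Again no edge $x_py_q$ has equal sums. Enlarging $m$ extends the range of shifts, but it adds gadget vertices at the same rate, and these enlarge the possible gap $A-B$.

The proof removes the obstructions one at a time. Each repair is a lemma about integers with no graph in it.

## Zero-sum subsets and the grid of cells

Put $L=K!$, so that every label $c\in[K]$ divides $L$. If the gap $A-B$ were divisible by $L$, the congruence obstruction would disappear. We cannot force one particular sum to be divisible by $L$, but we can offer a choice.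

**Lemma 5.** Among any $L$ integers $a_1,\dots,a_L$ some nonempty subcollection has sum divisible by $L$.

*Proof.* The $L+1$ prefix sums $0,\ a_1,\ a_1+a_2,\ \dots,\ a_1+\dots+a_L$ cannot all be different modulo $L$. If the prefix sums of lengths $i<j$ agree modulo $L$, then $a_{i+1}+\dots+a_j$ is divisible by $L$. $\blacksquare$

So replace the single base value $A$ by many base values $z(I)=\sum_{e\in I}z(e)$, one for each subset $I$ of a ground set, with a separate batch of $x$-vertices for each $I$. Lemma 5 then finds an $I$ with $L\mid z(I)$. The $y$-vertices need the same choice, indexed by subsets $J$ with base value $w(J)$. But adjacency is symmetric: one relation between $I$ and $J$ has to produce both kinds of sums. Let the relation be $I\cap J\ne\emptyset$. If each $J$ carries a weight $\beta(J)$ (the total label of its $y$-vertices), then an $x$-vertex of index $I$ sees $\sum_{J:\,J\cap I\neq\emptyset}\beta(J)$. Put $z(e)=\sum_{J\ni e}\beta(J)$. Then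
$$\sum_{e\in I}z(e)=\sum_J|I\cap J|\,\beta(J),$$
and this agrees with what the vertex sees provided $|I\cap J|\le1$ for all $I,J$. If $I$ and $J$ ranged over all subsets of one set, a $J$ meeting $I$ twice would be counted twice. Take instead an $n\times n$ grid of cells, let $I$ range over nonempty subsets of rows, and $J$ over nonempty subsets of columns. A row and a column share one cell, so $|I\cap J|\le1$.

There remains one demand: the good $I$ and the good $J$ must be adjacent, that is, share a cell. This is a counting matter, and it fixes $n$.

**Lemma 6.** Let $L\ge1$ and $n=2L-1$, and let $z,w$ be integer-valued functions on the cells of $[n]\times[n]$. Write $z(I)$ and $w(J)$ for the sums of $z$ and $w$ over the cells of $I$ and $J$. Then there are a cell $e$, a subset $I$ of its row and a subset $J$ of its column with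
$$e\in I\cap J,\qquad L\mid z(I),\qquad L\mid w(J).$$

*Proof.* Call a cell *row-bad* if it lies in no subset $I$ of its row with $L\mid z(I)$. A row cannot contain $L$ row-bad cells: by Lemma 5 some nonempty subset of them would have $z$-sum divisible by $L$, and the members of that subset would not be row-bad. So each row has at most $L-1$ row-bad cells, and the grid has at most $n(L-1)$. Define *column-bad* in the same way with $w$ and columns; again there are at most $n(L-1)$ such cells. Since
$$2n(L-1)<n(2L-1)=n^2,$$
some cell $e$ is neither row-bad nor column-bad. That is the claim. $\blacksquare$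

For $L=2$ and $n=3$ one can see this directly. A cell is row-bad exactly when its $z$-value is odd and it is the only odd cell of its row, so there are at most $3$ row-bad and $3$ column-bad cells among $9$. In a $2\times2$ grid the lemma fails for $L=2$: let $z$ be odd exactly on the diagonal and $w$ odd exactly off the diagonal. Then the diagonal cells are row-bad and the other two are column-bad.

## A sparse set of offsets with a long range of differences

We turn to size. We need a set $D$ with few elements, since $|D|$ controls the base values, such that the numbers $c'q-cp$ with $p,q\in D$ cover a long range of multiples of $L$. Write a number in two "digits" to base $r$, as $rj-i$, and let one of $p,q$ supply $rj$ and the other supply $i$. About $r$ values of each kind are enough to cover about $r^2$ numbers.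

**Lemma 7.** Let $K\ge1$, $L=K!$ and $r\ge2$ be integers, and put
$$D=\{i:0\le i\le L(r-1)\}\cup\{ri:0\le i\le L(r-1)\}.$$
Then $|D|\le 2Lr$ and $\max D=rL(r-1)$. For all $c,c'\in[K]$ and every integer $t$ with $|t|\le r(r-1)$ there are $p,q\in D$ with $c'q-cp=Lt$.

*Proof.* Each of the two sets has $L(r-1)+1=Lr-L+1\le Lr$ elements, so $|D|\le2Lr$. The maximum is clear.

Put $j=\lceil|t|/r\rceil$ and $i=rj-|t|$. Since $|t|\le r(r-1)$ we have $0\le j\le r-1$. By the definition of the ceiling, $0\le i\le r-1$. So $|t|=rj-i$. Recall that $c$ and $c'$ divide $L$.

If $t\ge0$, take $q=r\cdot\frac L{c'}j$ and $p=\frac Lc\,i$. Then $c'q-cp=rLj-Li=L(rj-i)=Lt$.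

If $t<0$, take $p=r\cdot\frac Lc\,j$ and $q=\frac L{c'}\,i$. Then $c'q-cp=Li-rLj=-L(rj-i)=-L|t|=Lt$.

The integers $\frac Lc i$, $\frac L{c'}i$, $\frac Lc j$, $\frac L{c'}j$ all lie between $0$ and $L(r-1)$. So in each case the number with the factor $r$ is in the second set of $D$, and the other number is in the first. $\blacksquare$

Example: $K=1$, $L=1$, $r=3$ gives $D=\{0,1,2\}\cup\{0,3,6\}=\{0,1,2,3,6\}$. The lemma says that the differences $q-p$ cover every integer from $-6$ to $6$; for instance $4=6-2$ and $5=6-1$.

The size problem is now solved by a choice of $r$. In the grid gadget with $|D|\le2Lr$ copies per index, the gap $z(I)-w(J)$ will be at most a constant times $Lr$, and the constant will be $n2^nK$. Lemma 7 reaches gaps up to $L\,r(r-1)$. So we take $r-1=n2^nK$.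

## The graph $G_K$

Fix $K\ge1$ and put
$$L=K!,\qquad n=2L-1,\qquad r=n2^nK+1.$$
Here $r\ge3$. Let $D$ be the set of Lemma 7 and
$$m=\max D=rL(r-1)\ge1,\qquad |D|\le 2Lr. \tag{1}$$

Let $\mathcal I$ be the family of pairs (row, nonempty subset of that row) of the grid $[n]\times[n]$, and $\mathcal J$ the analogous family for columns. We write $I\in\mathcal I$ and $J\in\mathcal J$ for the subsets themselves. Always $|I\cap J|\le1$.

Let $W,W'$ be disjoint linearly ordered sets of vertices, each of size $K(m-1)+1$. For every pair $(M,M')$ of $m$-element subsets $M\subseteq W$, $M'\subseteq W'$, take a *gadget* consisting of new vertices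
$$x_{I,p}\ \ (I\in\mathcal I,\ p\in D),\qquad y_{J,q}\ \ (J\in\mathcal J,\ q\in D),$$
with the following edges:

- $x_{I,p}\sim y_{J,q}$ if and only if $I\cap J\ne\emptyset$, within the same gadget;
- $x_{I,p}$ is adjacent to the first $p$ elements of $M$;
- $y_{J,q}$ is adjacent to the first $q$ elements of $M'$.

There are no other edges, and $W,W'$ are shared by all gadgets. The result is $G_K$. Since $p,q\le m=|M|=|M'|$, the last two rules make sense.

To see the scale: for $K=2$ we get $L=2$, $n=3$, $r=49$, $m=49\cdot96=4704$, and $D$ is the union of $\{0,\dots,96\}$ and $\{0,49,\dots,4704\}$. These two sets share only $0$ and $49$, so $|D|=192$, within the bound $2Lr=196$. There are $3\cdot7=21$ sets $I$ and $21$ sets $J$, so each gadget has $2\cdot21\cdot192=8064$ vertices, and there is one gadget for each pair of $4704$-subsets of two $9407$-element sets.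

## Proof of Theorem 1

**Step 1: $G_K$ is bipartite.** We exhibit two sides. Put all $x$-vertices and $W'$ on one side, and all $y$-vertices and $W$ on the other. The edges join $x$ to $y$, $x$ to $W$, and $y$ to $W'$, so each goes across.

**Step 2: $G_K$ is connected and has an edge.** We first connect each gadget, then link the gadgets. Within a gadget, all copies of full rows are adjacent to all copies of full columns, since a row and a column share a cell; so these vertices induce a connected graph. Every $x_{I,p}$ is adjacent to the copies of a full column that meets $I$, and every $y_{J,q}$ to the copies of a full row that meets $J$. Hence the $x$- and $y$-vertices of a gadget induce a connected graph, and it has edges. As $m\in D$, the vertices $x_{I,m}$ and $y_{J,m}$ exist; they are adjacent to all of $M$ and all of $M'$ respectively. So the gadget $(M,M')$ together with $M\cup M'$ is connected.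

Given two gadgets $(M,M')$ and $(N,N')$, consider the gadget $(M,N')$. It is joined to the first through the nonempty set $M$ and to the second through the nonempty set $N'$. So all gadgets lie in one component. Finally $|W|=|W'|=K(m-1)+1\ge m$, so every vertex of $W\cup W'$ lies in some $M$ or $M'$, and hence in that component. Thus $G_K$ is connected. It is bipartite with an edge, so $\chi(G_K)=2$.

For the rest, let $\ell:V(G_K)\to[K]$ be arbitrary. We find an edge whose ends have equal sums.

**Step 3: uniform sets and a formula for the sums.** The purpose is to reduce to one gadget in which the sums are explicit. The set $W$ has $K(m-1)+1$ vertices and $K$ available labels, so some label $c\in[K]$ occurs on at least $m$ of them. Choose an $m$-subset $M\subseteq W$ on which $\ell$ is constantly $c$. Likewise choose an $m$-subset $M'\subseteq W'$ on which $\ell$ is constantly some $c'\in[K]$. From now on we look only at the gadget $(M,M')$. For a cell $e$ put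
$$z(e)=\sum_{J\ni e}\sum_{q\in D}\ell(y_{J,q}),\qquad w(e)=\sum_{I\ni e}\sum_{p\in D}\ell(x_{I,p}),$$
and $z(I)=\sum_{e\in I}z(e)$, $w(J)=\sum_{e\in J}w(e)$. Then
$$s(x_{I,p})=z(I)+cp,\qquad s(y_{J,q})=w(J)+c'q. \tag{2}$$
Indeed, the neighbors of $x_{I,p}$ in $W$ are the first $p$ elements of $M$, which contribute $cp$. Its other neighbors are the $y_{J,q}$ with $J\cap I\ne\emptyset$ and $q\in D$. Each such $J$ meets $I$ in exactly one cell, so
$$z(I)=\sum_{J}|I\cap J|\sum_{q\in D}\ell(y_{J,q})=\sum_{J:\,J\cap I\ne\emptyset}\ \sum_{q\in D}\ell(y_{J,q})$$
is exactly their contribution. The second formula follows in the same way with rows and columns exchanged. Note that $z(I)$ does not depend on $p$, nor $w(J)$ on $q$.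

**Step 4: adjacent indices with base values divisible by $L$.** This removes the congruence obstruction. Apply Lemma 6 to the integer-valued functions $z,w$. It gives a cell $e$ and sets $I\in\mathcal I$, $J\in\mathcal J$ with $e\in I\cap J$, $L\mid z(I)$ and $L\mid w(J)$. Write
$$z(I)-w(J)=Lt,\qquad t\in\mathbb Z. \tag{3}$$

**Step 5: a bound on $t$.** We check that $t$ is within the reach of Lemma 7. A cell lies in $2^{n-1}$ members of $\mathcal J$ (the subsets of its column that contain it), and in $2^{n-1}$ members of $\mathcal I$. Each member carries $|D|$ vertices with labels at most $K$. So $0\le z(e),w(e)\le2^{n-1}|D|K$. A set $I$ or $J$ has at most $n$ cells, so by (1)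
$$0\le z(I),\,w(J)\le n2^{n-1}|D|K\le n2^{n-1}\cdot2Lr\cdot K=n2^nKLr .$$
Two numbers in an interval differ by at most its length, so $L|t|\le n2^nKLr$, that is,
$$|t|\le n2^nK\,r=(r-1)r .$$

**Step 6: choosing the copies.** We now match the sums. By Step 5 and Lemma 7 there are $p,q\in D$ with $c'q-cp=Lt$. By (2) and (3),
$$s(x_{I,p})-s(y_{J,q})=z(I)-w(J)-(c'q-cp)=Lt-Lt=0 .$$
Since $e\in I\cap J$, the vertices $x_{I,p}$ and $y_{J,q}$ are adjacent. So $\ell$ is not an additive coloring. As $\ell:V(G_K)\to[K]$ was arbitrary, $\chi_\Sigma(G_K)>K$. $\blacksquare$

The edge with equal sums always joins two gadget vertices. The sums at the vertices of $W\cup W'$, which have neighbors in very many gadgets, were never used. This is what makes the next proof short.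

## Every chromatic number $k\ge2$: proof of Theorem 2

For $k=2$ take $G=G_K$. Let $k\ge3$. Add to $G_K$ a disjoint complete graph $K_k$ and one edge joining a vertex $a$ of $K_k$ to a vertex $b$ of $W$.

**Step 1: connectedness and chromatic number.** The new graph $G$ is connected, because its two connected pieces are joined by an edge. It contains $K_k$, so $\chi(G)\ge k$. For a proper $k$-coloring, color $G_K$ properly with colors $1,2$, give $a$ a color in $[k]$ different from that of $b$, and give the remaining vertices of $K_k$ the remaining $k-1$ colors. So $\chi(G)=k$.

**Step 2: no additive coloring with labels in $[K]$.** The neighborhoods of all vertices $x_{I,p}$ and $y_{J,q}$ are the same in $G$ as in $G_K$. Given a labeling of $G$ from $[K]$, restrict it to $V(G_K)$. Steps 3–6 of the proof of Theorem 1 give an edge $x_{I,p}y_{J,q}$ with equal sums in $G_K$, and these sums are unchanged in $G$. Hence $\chi_\Sigma(G)>K$. $\blacksquare$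

## Finite commensurable label sets: the rest of Theorem 3

We proved the "if" part above. For the "only if" part, suppose that $S$ is finite and nonempty and that every two distinct elements of $S$ are positive rational multiples of each other. We must produce a bipartite graph with no $S$-additive coloring.

**Step 1: one label.** If $S=\{s\}$, both vertices of $K_2$ have sum $s$, so $K_2$ has no $S$-additive coloring.

**Step 2: reduction to positive integers.** Let $|S|\ge2$. Then $0\notin S$, since $0$ is not a positive rational multiple of a nonzero number. Fix $s_0\in S$. Every element of $S$ has the form $\rho s_0$ with $\rho$ a positive rational. Let $d$ be a common denominator of these finitely many $\rho$, and put $\tau=s_0/d\ne0$. Then $\rho s_0=(\rho d)\tau$ and $\rho d$ is a positive integer. So $S=\tau S'$ with $S'\subseteq[K]$, where $K=\max S'$. For example, $S=\{\sqrt2,3\sqrt2\}$ gives $\tau=\sqrt2$ and $S'=\{1,3\}$ when we take $s_0=\sqrt2$ and $d=1$.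

**Step 3: scaling.** Dividing all labels by $\tau$ divides all sums by $\tau$, so it preserves which sums are equal. Hence an $S$-additive coloring of $G_K$ would give an $S'$-additive coloring of $G_K$, which is an additive coloring with labels in $[K]$. By Theorem 1 there is none. So the bipartite graph $G_K$ has no $S$-additive coloring. $\blacksquare$
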